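# Condensing a sequence of complexity rate $1/2$ to dimension $1$

## 1. Random bits padded with zeros

We work in $2^{\omega}$, the set of infinite binary sequences. For $A\in 2^{\omega}$, $A\upharpoonright n$ is the string of the first $n$ bits of $A$, and $A[n,n')$ is the string of the bits $A(n),\dots,A(n'-1)$. Logarithms are to base 2, and $K$ is prefix-free Kolmogorov complexity, with conditional form $K(w|p)$.

**Definition (dimensions).** The effective (Hausdorff) dimension and the effective strong (packing) dimension of $A$ are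
$$\dim(A)=\liminf_{n\to\infty}\frac{K(A\upharpoonright n)}{n},\qquad \mathrm{Dim}(A)=\limsup_{n\to\infty}\frac{K(A\upharpoonright n)}{n}.$$

Always $\dim(A)\le\mathrm{Dim}(A)$, and $\mathrm{Dim}(A)\le1$ because $K(A\upharpoonright n)\le n+O(\log n)$. "$A$ computes $B$" means that $B$ is Turing reducible to $A$.

**Easy case.** Let $\dim(X)=1$ and let $A=X\oplus 0^{\omega}$, that is, $A(2n)=X(n)$ and $A(2n+1)=0$. Then $\dim(A)=\mathrm{Dim}(A)=1/2$, and $A$ computes a sequence of dimension 1.

*Proof.* The strings $A\upharpoonright 2n$ and $X\upharpoonright n$ are computable from each other, so $K(A\upharpoonright 2n)=K(X\upharpoonright n)+O(1)$. Since $\dim(X)=1$ and $K(X\upharpoonright n)\le n+O(\log n)$, we have $K(X\upharpoonright n)/n\to1$, so $K(A\upharpoonright 2n)/(2n)\to1/2$. Passing from length $2n$ to $2n+1$ changes the complexity by $O(1)$. Finally, $A$ computes $X$ by reading the even positions. $\square$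

Here we knew where the information sits. Hide it a little: let the $n$-th pair of bits of $A$ be $(X(n),0)$ or $(0,X(n))$, according to the $n$-th bit of a sequence $s$ with $K(s\upharpoonright n)=o(n)$. Then $K(X\upharpoonright n)-O(1)\le K(A\upharpoonright 2n)\le K(X\upharpoonright n)+K(s\upharpoonright n)+O(1)$, where the first inequality holds because the exclusive or of each pair is $X(n)$. So again $\dim(A)=\mathrm{Dim}(A)=1/2$, and the exclusive or recovers $X$. But that rule is fatal if the pairs are $(X(n),X(n))$, where simply reading the first bit works.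

What changes in general is that all we are told about $A$ is that $\dim(A)=\mathrm{Dim}(A)=1/2$. We do not know how the information is encoded. The question is:

*Is there a sequence $A\in2^\omega$ with $\dim(A)=\mathrm{Dim}(A)=1/2$ that does not compute a sequence of dimension 1?*

A result of Bienvenu, Doty and Stephan (2007) comes close: if $\epsilon>0$ and $\mathrm{Dim}(A)>0$, then $A$ computes some $B$ with $\dim(B)\ge\dim(A)/\mathrm{Dim}(A)-\epsilon$. So our $A$ computes sequences of dimension arbitrarily close to 1. The issue is to reach exactly 1. We shall prove that this is always possible, so no such sequence exists.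

## 2. Complexity increments and the theorems

What the proof uses about $A$ is a lower bound on the growth of complexity between any two positions. For $\alpha>0$ consider:

$(H_\alpha)$: for every $\delta>0$ there is $n_0$ such that $K(A\upharpoonright n')-K(A\upharpoonright n)\ge\alpha(n'-n)-\delta n'$ for all $n_0\le n<n'$.

If $\dim(A)=\mathrm{Dim}(A)=\alpha>0$, then $(H_\alpha)$ holds. Indeed, given $\delta$, we have $|K(A\upharpoonright n)-\alpha n|\le\delta n/2$ for all large $n$, so for large $n<n'$
$$K(A\upharpoonright n')-K(A\upharpoonright n)\ge\alpha n'-\tfrac{\delta}{2}n'-\alpha n-\tfrac{\delta}{2}n\ge\alpha(n'-n)-\delta n'.$$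
Also $(H_\alpha)$ forces $\alpha\le1$: fix $\delta$ and $n=n_0$. Then $\alpha(n'-n_0)-\delta n'\le K(A\upharpoonright n')\le n'+O(\log n')$ for all $n'>n_0$. Dividing by $n'\to\infty$ gives $\alpha\le1+\delta$, and $\delta$ was arbitrary.

**Example (a sequence that $(H_\alpha)$ excludes).** Let $\dim(X)=1$. Let $A$ be $0$ on each interval $[(2k)!,(2k+1)!)$ with $k\ge1$, and let the bits of $X$, in order, fill all other positions. If $r(n)$ is the number of bits of $X$ used below $n$, then $K(A\upharpoonright n)=K(X\upharpoonright r(n))+O(\log n)=r(n)+o(n)$. For $n=(2k+1)!$ we have $r(n)\le(2k)!=o(n)$, and for $n=(2k+2)!$ we have $r(n)\ge n-(2k+1)!=n-o(n)$. So $\dim(A)=0$ and $\mathrm{Dim}(A)=1$. For every $\alpha>0$, $(H_\alpha)$ fails on the intervals of zeros.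

**Example (a sequence with $(H_{1/2})$ and $\dim<\mathrm{Dim}$).** Change the previous example so that on $[(2k)!,(2k+1)!)$ only the odd positions are $0$, the even ones receiving bits of $X$. Every even position now receives a bit of $X$, so $r(n')-r(n)\ge(n'-n-1)/2$, and $K(A\upharpoonright n)=r(n)+o(n)$ gives $(H_{1/2})$. The ratio $r(n)/n$ is always at least $1/2-o(1)$. It tends to $1/2$ along $n=(2k+1)!$ and to $1$ along $n=(2k+2)!$. So $\dim(A)=1/2$ and $\mathrm{Dim}(A)=1$.

A *total computable functional* $\Psi$ is one given by an oracle machine that produces an infinite sequence $\Psi^A$ for every oracle $A$. This is the same as a truth-table (tt) reduction.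

**Theorem 1.** If $\dim(A)=\mathrm{Dim}(A)=1/2$, then $A$ computes some $B$ with $\dim(B)=1$.

**Theorem 2.**

1. For all rationals $\rho,\gamma\in(0,1)$ and $\lambda>1$ there is a total computable functional $\Psi=\Psi_{\rho,\gamma,\lambda}$ such that $\dim(\Psi^A)=1$ for every $A$ satisfying $(H_\alpha)$ for some $\alpha>\max(\rho,\gamma)$.
2. If $A$ satisfies $(H_\alpha)$ and $\epsilon>0$, then $A$ tt-computes some $B$ of dimension 1 such that $B\upharpoonright r$ depends only on $A\upharpoonright\lfloor(1/\alpha+\epsilon)r\rfloor$ for almost all $r$. If $\dim(A)=\mathrm{Dim}(A)=\alpha$, then $1/\alpha$ is optimal: whenever $\dim(B)=1$ and $B\upharpoonright r$ is computed from $A\upharpoonright u(r)$ by one fixed procedure given $r$, we have $\liminf_r u(r)/r\ge1/\alpha$.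
3. Let $\alpha>\max(\rho,\gamma)$, $\alpha\le1$, $E(n)=\max_{1\le k\le n}|K(A\upharpoonright k)-\alpha k|$ and $B=\Psi^A$. There is a constant $c$ with $K(B\upharpoonright r)\ge r-c\log r\,\bigl(E(\lceil cr\rceil)+\log^2r\bigr)$ for all $r\ge2$.
4. For a Turing degree $\mathbf d$ the following are equivalent: (a) $\mathbf d$ computes a sequence of dimension 1; (b) $\mathbf d$ computes some $X$ with $\dim(X)=\mathrm{Dim}(X)>0$; (c) $\mathbf d$ computes some $X$ satisfying $(H_\alpha)$ for some $\alpha>0$.

Theorem 1 is Theorem 2(1) with $\alpha=1/2$, $\rho=\gamma=1/4$, $\lambda=2$. So the answer to the question is no, and the reduction is even a truth-table reduction. The same holds with $1/2$ replaced by any $\alpha>0$.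

A remark that we do not use: the hypothesis cannot be weakened to $\dim(A)>0$. J. S. Miller, *Extracting information is hard*, Adv. Math. 226 (2011), constructs $A$ with $\dim(A)=1/2$ that computes no $B$ with $\dim(B)>1/2$.

We use these textbook facts about $K$.

* (F1) $|\{w:K(w|p)\le k\}|\le2^k$.
* (F2) $K(uv)\le K(u)+K(v|u)+O(1)$, and likewise $K(z|p)\le K(w|p)+K(z|p,w)+O(1)$.
* (F3) Symmetry of information: $K(u,v)\ge K(u)+K(v|u)-O(\log(|u|+|v|+2))$.
* (F4) $K(y|p)\le|y|+O(\log(|y|+2))$, and $K(k)=O(\log(k+2))$ for $k\in\omega$.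
* (F5) If $q'$ is computable from $q$ together with a self-delimiting message of $t$ bits, then $K(u|q)\le K(u|q')+t+O(1)$.

## 3. Why short blocks cannot be treated one at a time

A sensible first attempt is to cut $A$ into blocks and apply to the $j$-th block a cleverly chosen function $f_j$ that shortens it by a factor of 2 or more. This fails whenever the blocks are short compared with their position.

**Observation.** Let $(n_j)$ be a computable sequence of even positive integers, put $s_j=n_0+\dots+n_{j-1}$, and assume $n_j/s_j\to0$. Let $f_j:\{0,1\}^{n_j}\to\{0,1\}^{k_j}$ be uniformly computable with $1\le k_j\le n_j/2$. Then there is $A$ with $\dim(A)=\mathrm{Dim}(A)=1/2$ for which the sequence $f_0(A[s_0,s_1))f_1(A[s_1,s_2))\cdots$ is computable.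

*Proof.* Some value $y_j$ of $f_j$ has at least $2^{n_j-k_j}\ge2^{n_j/2}$ preimages. Take the first such $y_j$ and a computable injection $\varphi_j$ from $\{0,1\}^{n_j/2}$ into its fiber. Let $\dim(X)=1$, cut $X$ into consecutive blocks $X_j$ of length $n_j/2$, and put $A=\varphi_0(X_0)\varphi_1(X_1)\cdots$. The output is $y_0y_1\cdots$, which is computable. The strings $A\upharpoonright s_j$ and $X\upharpoonright(s_j/2)$ compute each other (their lengths determine $j$), so $K(A\upharpoonright s_j)=s_j/2+o(s_j)$. For $s_j\le n<s_{j+1}$, $K(A\upharpoonright n)$ differs from $K(A\upharpoonright s_j)$ by at most $n_j+O(\log n)=o(n)$. So $K(A\upharpoonright n)/n\to1/2$. $\square$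

The slack $\delta n'$ in $(H_\alpha)$ swallows a block whose length is $o$ of its position, so the hypothesis says nothing about such a block on its own. We therefore work with *stages* $A[N,N+D)$ where $D$ is comparable to $N$. About such a stage we know more: each piece of it whose length is a fixed fraction of $D$ has complexity rate about $\alpha$ *given everything before it*. The Observation also shows that a stage should not be fed as one unstructured string to a function. We have to use the pieces.

## 4. A walk steered by $A$, and the choice of step lengths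

**The plan for one stage.** Let $p=A\upharpoonright N$ and cut the stage into blocks $x_1,x_2,\dots$ of lengths $d_1,d_2,\dots$. Let $m=\lfloor\rho D\rfloor$. Walk on $\{0,1\}^m$: start at $z_0=0^m$ and let the block $x_l$ choose one of $2^{d_l}$ edges leaving $z_{l-1}$, leading to $z_l$. The last vertex is the output. We want its *deficiency* $m-K(z|p)$ to be $o(D)$. This is less than randomness, but it is enough for dimension 1 if it holds at each stage.

The graph matters. If the edge $x$ from $z$ leads to the last $m$ bits of $zx$, then the output is the last $m$ bits of the stage, and for $A=X\oplus0^\omega$ its complexity is at most $m/2+O(\log m)$. For a graph that looks random, a counting argument (Lemma 2 below) gives, if $x_l$ has complexity about $\alpha d_l$ given $p$ and $z_{l-1}$,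
$$K(z_l|p)\ \ge\ \min\{K(z_{l-1}|p),\,m-d_l\}+\alpha d_l-\text{small}.$$
In terms of $g_l=m-K(z_l|p)$ this reads
$$g_l\ \le\ \max\{g_{l-1},d_l\}-\alpha d_l+\text{small}.\tag{1}$$
The $\max$ has a reason. On average, a set $S$ of density about $2^{-(1-\alpha)d}$ captures about $2^{\alpha d}$ of the $2^d$ edges at a vertex, so one cannot expect a block of complexity only $\alpha d$ to avoid $S$. A deficiency of $(1-\alpha)d$ is what one step can be expected to guarantee.

**Equal steps stall.** Take $d_l=d=D/q$ for a fixed $q$. By (1) the bound on $g$ drops by $\alpha d$ per step until it is at most $d$. One more step makes it $(1-\alpha)d$, and then it stays there: from $g\le d$, (1) gives $(1-\alpha)d$ again and never less. The guaranteed deficiency is the fraction $(1-\alpha)/(\rho q)$ of the output length. That is small when $q$ is large, but it is a positive fraction for every fixed $q$, so this argument gives only dimension near 1. Can we let $d/D\to0$? What we know about a block is $K(x_l|\dots)\ge\alpha d-e$, where $e=o(D)$ is the slack in $(H_\alpha)$.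 We have no computable bound on how fast $e/D\to0$. If we fix a computable $d$ with $d/D\to0$, then $e$ may exceed $\alpha d$, and the blocks carry no guaranteed information at all. This is the situation of the Observation.

**Steps of every scale.** Let the block lengths shrink geometrically, $d_l\approx\gamma(1-\gamma)^{l-1}D$ with $\gamma<\alpha$. If at some moment $g_{l-1}\le d_l$, then by (1)
$$g_l\lesssim(1-\alpha)d_l<(1-\gamma)d_l\approx d_{l+1},$$
so the deficiency follows the block length down. This goes on until the block length reaches the scale of $e$. The remaining blocks may carry no information, but their total length is about $d_l/\gamma$, of order $e$, and one step of length $d$ can lose at most about $d$. So the final deficiency is $O(e)$ plus logarithmic terms, *and the construction did not need to know $e$*. It remains to see that $g$ meets $d_l$ at some moment. If it never did, then each step would gain $\alpha d_l$, in total about $\alpha D$, which exceeds the initial deficiency $\rho D$ because $\rho<\alpha$.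

For $\alpha=1/2$, $\rho=\gamma=1/4$, ignoring small terms: $g_0\le D/4=d_1$, so $g_1\le D/8\le d_2=3D/16$, then $g_2\le3D/32\le d_3=9D/64$, and in general $g_l\le d_l/2\le\frac34d_l=d_{l+1}$.

We now make this exact.

## 5. A graph with few edges between small sets

For $G:\{0,1\}^m\times\{0,1\}^d\to\{0,1\}^m$ and $Z,S\subseteq\{0,1\}^m$, let
$$h(Z,S)=|\{(z,x):z\in Z,\ x\in\{0,1\}^d,\ G(z,x)\in S\}|$$
be the number of edges from $Z$ to $S$. If edges were spread evenly, we would have $h(Z,S)=2^{d-m}|Z||S|$. For example, this is the exact value $2^{m+d}$ when $Z=S=\{0,1\}^m$.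

**Lemma 1.** For all $m,d\ge1$ there is $G:\{0,1\}^m\times\{0,1\}^d\to\{0,1\}^m$ such that

(i) $h(Z,S)\le6\cdot2^{d-m}|Z||S|+(m+2)(|Z|+|S|)$ for all nonempty $Z,S\subseteq\{0,1\}^m$;

(ii) every $w\in\{0,1\}^m$ has at most $6\cdot2^d+m+2$ preimages $(z,x)$.

*Proof.* Choose all values $G(z,x)$ independently and uniformly. For a sum $X$ of independent Bernoulli variables with mean $\mu>0$, Chernoff's bound gives, for $t\ge6\mu$ (here $\mathrm e$ is the base of natural logarithms),
$$P(X\ge t)\le(\mathrm e\mu/t)^t\le(\mathrm e/6)^t\le2^{-t}.$$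

**Step 1: property (i) fails with probability at most $1/9$.** Fix $Z,S$ with $|Z|=u$, $|S|=v$. Then $h(Z,S)$ is a sum of $u2^d$ independent Bernoulli variables with success probability $v2^{-m}$, so $\mu=2^{d-m}uv$. With $t=6\mu+(m+2)(u+v)$, the inequality in (i) fails for this pair with probability at most $2^{-t}\le2^{-(m+2)(u+v)}$. There are at most $2^{mu}2^{mv}$ pairs of sizes $u,v$. So the total failure probability is at most
$$\sum_{u,v\ge1}2^{m(u+v)}2^{-(m+2)(u+v)}=\Bigl(\sum_{u\ge1}4^{-u}\Bigr)^2=\frac19.$$

**Step 2: property (ii) fails with probability at most $1/4$.** The number of preimages of a fixed $w$ is a sum of $2^{m+d}$ independent Bernoulli variables with mean $2^d$. It is at least $6\cdot2^d+m+2$ with probability at most $2^{-m-2}$. Summing over the $2^m$ strings $w$ gives at most $1/4$.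

Since $1/9+1/4<1$, some $G$ has both properties. $\square$

Properties (i) and (ii) are decidable for a given finite $G$. Let $G_{m,d}$ be the lexicographically first function that has them. Then $(m,d)\mapsto G_{m,d}$ is computable.

## 6. One step of the walk

**Lemma 2.** There is a constant $c$ such that the following holds for all $n\ge2$, all $1\le m,d\le n$, every string $p$, all $z\in\{0,1\}^m$ and $x\in\{0,1\}^d$, with $w=G_{m,d}(z,x)$.

(a) $K(w|p)\ge K(z|p)-d-c\log n$.

(b) If $a$ is an integer with $c\log n\le a\le K(x|p,z)$, then $K(w|p)\ge\min\{K(z|p),\,m-d\}+a-c\log n$.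

*Proof.* Since $n\ge2$, we have $\log n\ge1$, so additive constants are absorbed in $O(\log n)$.

**Step 1: part (a), that a step never loses much more than $d$.** The string $z$ is computable from $w,m,d$ and the index of $(z,x)$ among the preimages of $w$. By (ii) the index takes at most $\lceil\log(6\cdot2^d+m+2)\rceil\le d+O(\log n)$ bits, written with a length computable from $m,d$, and $m,d$ take $O(\log n)$ bits. By (F2), $K(z|p)\le K(w|p)+d+O(\log n)$.

For (b), the idea is this: if $w$ is simple, it lies in a small set $S$ of simple strings. Either few edges at $z$ lead into $S$, and then $x$ is simple given $z$; or $z$ belongs to the set $Z$ of vertices that send many edges into $S$, and then $Z$ is small by (i), which makes $z$ simple.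

**Step 2: the two sets.** Let $k'=K(w|p)$, so $k'\le m+O(\log n)$ by (F4), and let $S=\{w'\in\{0,1\}^m:K(w'|p)\le k'\}$. Then $w\in S$ and $|S|\le2^{k'}$ by (F1). Put $a_0=a-\lceil c_1\log n\rceil$, with an integer $c_1$ to be fixed in Step 3. We require $c\ge c_1+5$, so that
$$a_0\ge c\log n-c_1\log n-1\ge4\log n.$$
Let
$$Z=\{z'\in\{0,1\}^m:\ |\{x':G_{m,d}(z',x')\in S\}|\ge2^{a_0}\}.$$

**Step 3: $z\in Z$.** Suppose not. Then $x$ belongs to $\{x':G_{m,d}(z,x')\in S\}$, which has fewer than $2^{a_0}$ elements. This set can be enumerated given $p,z,k',m,d$, because $S$ can be enumerated given $p,k',m$. So $x$ is determined, given $p$ and $z$, by self-delimiting descriptions of $m,d,k',a_0$ followed by its position in the enumeration, written with exactly $a_0$ bits. Here $m,d\le n$, $k'\le n+O(\log n)$, and $0\le a_0\le a\le K(x|p,z)\le d+O(\log n)$, so the four numbers take $O(\log n)$ bits with a constant that does not depend on $c_1$. Hence $K(x|p,z)\le a_0+c_2\log n$ with $c_2$ independent of $c_1$. Fix $c_1>c_2$. Then $K(x|p,z)\le a-c_1\log n+c_2\log n<a$,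 a contradiction.

**Step 4: $Z$ cannot be much smaller than $2^{K(z|p)}$.** Given $p,k',a_0,m,d$ we can enumerate $Z$: a string $z'$ enters as soon as $2^{a_0}$ suitable $x'$ have been found. So $z\in Z$ is described, given $p$, by $O(\log n)$ bits for $m,d,k',a_0$ and $\lceil\log|Z|\rceil\le m$, followed by an index of $\lceil\log|Z|\rceil$ bits. Hence $K(z|p)\le\log|Z|+c_3\log n$ for a constant $c_3$.

**Step 5: counting edges.** Both $Z$ and $S$ are nonempty. By the definition of $Z$ and by (i),
$$|Z|2^{a_0}\le h(Z,S)\le6\cdot2^{d-m}|Z||S|+(m+2)|Z|+(m+2)|S|.$$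
Since $2^{a_0}\ge n^4\ge8n\ge4(m+2)$, using $n\ge2$ and $m+2\le2n$, the middle term is at most $\frac14|Z|2^{a_0}$. So the first and third terms together are at least $\frac34|Z|2^{a_0}$. Either the first is at least $\frac14|Z|2^{a_0}$, and then $|S|\ge2^{m-d+a_0}/24$; or the third is at least $\frac12|Z|2^{a_0}$, and then $|S|\ge|Z|2^{a_0}/(2(m+2))$.

**Step 6: conclusion.** We have $\log24<5\log n$ and $\log(2(m+2))\le\log(4n)\le3\log n$. Also $a_0\ge a-(c_1+1)\log n$, and $\log|Z|\ge K(z|p)-c_3\log n$ by Step 4. In either case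
$$k'\ge\log|S|\ge\min\{m-d,\,\log|Z|\}+a_0-5\log n\ge\min\{m-d,\,K(z|p)\}+a-(c_1+c_3+6)\log n.$$
So any $c\ge c_1+c_3+6$ that also satisfies $c\ge c_1+5$ and serves in (a) works. $\square$

If Lemma 2 holds with $c$, it holds with every larger constant: the hypothesis of (b) gets stronger and the conclusions get weaker.

## 7. The functional $\Psi_{\rho,\gamma,\lambda}$

Fix rationals $\rho,\gamma\in(0,1)$ and $\lambda>1$. Let $N_i=\lceil\lambda^i\rceil$, $D_i=N_{i+1}-N_i$, $m_i=\lfloor\rho D_i\rfloor$. Since $D_i\ge(\lambda-1)\lambda^i-1\to\infty$, we can fix $i_0$ with $N_{i_0}\ge2$ and $m_i\ge1$ for all $i\ge i_0$.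

**Definition (stage $i\ge i_0$).** Write $D=D_i$, $m=m_i$. Put $R_0=D$. While $R_{l-1}>0$, let
$$d_l=\lceil\gamma R_{l-1}\rceil,\qquad R_l=R_{l-1}-d_l.$$
Since $0<\gamma<1$ and $R_{l-1}$ is a positive integer, $1\le d_l\le R_{l-1}$. Let $J$ be the last index, so $R_J=0$, and put $d_{J+1}=0$. Let $n_l=N_{i+1}-R_l$, so $n_0=N_i$ and $n_J=N_{i+1}$, and let $x_l=A[n_{l-1},n_l)$, a block of length $d_l$. Put
$$z_0=0^m,\qquad z_l=G_{m,d_l}(z_{l-1},x_l)\quad(1\le l\le J),\qquad w_i=z_J,$$
and let $\Psi^A=w_{i_0}w_{i_0+1}w_{i_0+2}\cdots$.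

This is a total computable functional, and $w_i$ depends only on $A\upharpoonright N_{i+1}$. For instance, if $D=16$ and $\rho=\gamma=1/4$, then $m=4$, the block lengths are $4,3,3,2,1,1,1,1$, the remainders $R_0,R_1,\dots$ are $16,12,9,6,4,3,2,1,0$, and $J=8$.

Three facts about the block lengths will be used. First, $R_l\le(1-\gamma)R_{l-1}$, so $1\le R_{J-1}\le(1-\gamma)^{J-1}D$, and therefore $J=O(\log N_{i+1})$. Second, $R_l$ decreases, so the $d_l$ are nonincreasing. Third, they do not shrink too fast: since $d_l<\gamma R_{l-1}+1$,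
$$d_{l+1}\ge\gamma R_l=\gamma R_{l-1}-\gamma d_l\ge(1-\gamma)d_l-1\qquad(1\le l\le J),\tag{2}$$
where for $l=J$ the first inequality reads $0\ge0$.

## 8. The deficiency of one stage

**Lemma 3.** Let $\max(\rho,\gamma)<\alpha\le1$. There is a constant $C$ such that for all $A$, all $i\ge i_0$ and all $e\ge0$: if
$$K(A\upharpoonright n')-K(A\upharpoonright n)\ge\alpha(n'-n)-e\quad\text{for all }N_i\le n<n'\le N_{i+1},$$
then $m_i-K(w_i\,|\,A\upharpoonright N_i)\le C\,(e+\log^2N_{i+1})$.

*Proof.* Let $p=A\upharpoonright N_i$, $m=m_i$, $D=D_i$, $L=\log N_{i+1}\ge1$ and $g_l=m-K(z_l|p)$. Fix $\alpha_0$ with $\max(\rho,\gamma)<\alpha_0<\alpha$. The constants below do not depend on $A$, $i$ or $e$.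

**Step 1: each block is complex given the current vertex.** By (F2), then the hypothesis,
$$K(x_l\,|\,A\upharpoonright n_{l-1})\ge K(A\upharpoonright n_l)-K(A\upharpoonright n_{l-1})-O(1)\ge\alpha d_l-e-O(1).$$
The pair $(p,z_{l-1})$ is computable from $A\upharpoonright n_{l-1}$ together with $i$ and $l$, which take $O(L)$ bits. By (F5), $K(x_l|A\upharpoonright n_{l-1})\le K(x_l|p,z_{l-1})+O(L)$. Hence we can choose a constant $c\ge1$, at least the constant of Lemma 2, such that
$$K(x_l\,|\,p,z_{l-1})\ge\alpha d_l-e-cL\qquad(1\le l\le J),\tag{3}$$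
and also $J\le cL$ and $K(y|p)\le m+cL$ for all $y\in\{0,1\}^m$. The last condition says $g_l\ge-cL$. We apply Lemma 2 with $n=N_{i+1}$, which bounds $m$ and all $d_l$.

**Step 2: which blocks are long enough to help.** Let $T=Q(e+L)$, with the constant $Q$ so large that $d\ge T$ implies
$$\alpha d-e-cL\ge\alpha_0d,\qquad\alpha_0d-1\ge cL,\qquad(\alpha_0-\gamma)d\ge(c+1)L+1.$$
Since $L\ge1$, it suffices that $Q$ is at least $c/(\alpha-\alpha_0)$, $1/(\alpha-\alpha_0)$, $(c+1)/\alpha_0$ and $(c+2)/(\alpha_0-\gamma)$. Call block $l$ *good* if $d_l\ge T$. As the $d_l$ are nonincreasing, the good blocks are $1,\dots,l_*$ for some $0\le l_*\le J$. Then $d_{l_*+1}<T$ (if $l_*=J$, because $d_{J+1}=0$), and so by (2) (or, if $l_*=0$, by the definition of $d_1$)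
$$R_{l_*}\le d_{l_*+1}/\gamma\le T/\gamma.$$

**Step 3: the two recursions.** Let $l$ be good and $a=\lfloor\alpha_0d_l\rfloor$. Then $a\ge\alpha_0d_l-1\ge cL$, and $a\le\alpha_0d_l\le\alpha d_l-e-cL\le K(x_l|p,z_{l-1})$ by (3). So Lemma 2(b) gives $K(z_l|p)\ge\min\{K(z_{l-1}|p),m-d_l\}+a-cL$, that is,
$$g_l\le\max\{g_{l-1},d_l\}-\alpha_0d_l+(c+1)L\qquad(l\text{ good}),\tag{4}$$
where the extra $L\ge1$ pays for the rounding of $a$. Lemma 2(a) gives
$$g_l\le g_{l-1}+d_l+cL\qquad(1\le l\le J).\tag{5}$$

**Step 4: the case that some good $l$ has $g_{l-1}\le d_l$.** For such $l$, (4), the third condition on $T$, and (2) give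
$$g_l\le d_l-\alpha_0d_l+(c+1)L\le(1-\gamma)d_l-1\le d_{l+1}.$$
So if block $l+1$ is good, it satisfies the same assumption. By induction $g_{l_*}\le d_{l_*+1}<T$. The blocks after $l_*$ have total length $R_{l_*}$. Summing (5) over them,
$$g_J\le T+R_{l_*}+cJL\le(1+1/\gamma)T+c^2L^2.$$

**Step 5: the case that $g_{l-1}>d_l$ for every good $l$ (including $l_*=0$).** Here (4) reads $g_l\le g_{l-1}-\alpha_0d_l+(c+1)L$. The good blocks have total length $D-R_{l_*}$, and $g_0\le m\le\rho D$. Summing over the good blocks, with $\alpha_0\le1$ and $J\le cL$,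
$$-cL\le g_{l_*}\le\rho D-\alpha_0(D-R_{l_*})+(c+1)LJ\le-(\alpha_0-\rho)D+T/\gamma+c(c+1)L^2.$$
Hence $(\alpha_0-\rho)D\le T/\gamma+c(c+1)L^2+cL$, so $D\le C'(T+L^2)$ for a constant $C'$. The stage is so short that there is nothing to prove: $g_J\le m\le D\le C'(T+L^2)$.

Since $T=Q(e+L)\le Q(e+L^2)$, in both cases $g_J\le C(e+L^2)$ for a suitable $C$. $\square$

## 9. Joining the stages: Theorem 2(1) and Theorem 1

Let $A$ be any sequence, let $\max(\rho,\gamma)<\alpha\le1$, and let $B=\Psi^A$. Put $M_i=\sum_{i_0\le j<i}m_j$, so $B\upharpoonright M_i=w_{i_0}\cdots w_{i-1}$, and let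
$$e_i=\max\Bigl(0,\ \max_{N_i\le n<n'\le N_{i+1}}\bigl[\alpha(n'-n)-(K(A\upharpoonright n')-K(A\upharpoonright n))\bigr]\Bigr).$$
Lemma 3 applies to stage $i$ with $e=e_i$. Steps 1 and 2 do not use $(H_\alpha)$. This will serve us again in Section 10.

**Step 1: deficiencies at most add up.** The purpose is to bound $K(B\upharpoonright M_{i+1})$ from below. For $i\ge i_0$ the string $B\upharpoonright M_i$ is computable from $A\upharpoonright N_i$ and $i$. So (F5) and Lemma 3 give
$$K(w_i\,|\,B\upharpoonright M_i)\ge K(w_i\,|\,A\upharpoonright N_i)-O(\log N_{i+1})\ge m_i-C(e_i+\log^2N_{i+1})-O(\log N_{i+1}).$$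
The length $M_{i+1}$ determines $i$, because all $m_j\ge1$. So $B\upharpoonright M_{i+1}$ computes the pair $(B\upharpoonright M_i,w_i)$, and (F3) gives
$$K(B\upharpoonright M_{i+1})\ge K(B\upharpoonright M_i)+K(w_i\,|\,B\upharpoonright M_i)-O(\log N_{i+1}).$$
Start from $K(B\upharpoonright M_{i_0})\ge0=M_{i_0}$ and iterate. Since $\log N_{j+1}\ge1$, the logarithmic terms are absorbed in the squares, and for a constant $C_1$
$$K(B\upharpoonright M_{i+1})\ge M_{i+1}-C_1\sum_{j=i_0}^{i}(e_j+\log^2N_{j+1}).\tag{6}$$

**Step 2: prefixes that end inside a stage.** Let $M_i\le r<M_{i+1}$ with $i>i_0$. Since $B\upharpoonright M_{i+1}$ is obtained from $B\upharpoonright r$ by appending $M_{i+1}-r$ bits, $K(B\upharpoonright M_{i+1})\le K(B\upharpoonright r)+(M_{i+1}-r)+O(\log M_{i+1})$. With (6) and $M_{i+1}\le N_{i+1}$,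
$$K(B\upharpoonright r)\ge r-C_1\sum_{j=i_0}^{i}(e_j+\log^2N_{j+1})-O(\log N_{i+1}).\tag{7}$$

**Step 3: under $(H_\alpha)$ the loss is $o(r)$.** Now assume that $A$ satisfies $(H_\alpha)$ with $\alpha>\max(\rho,\gamma)$; recall that then $\alpha\le1$. Given $\delta>0$, $(H_\alpha)$ yields $e_i\le\delta N_{i+1}$ for all large $i$. As $N_{i+1}\le\lambda N_i+1$, this means $e_i=o(N_i)$. Hence for each $\delta>0$ all but finitely many terms $e_j+\log^2N_{j+1}$ are at most $\delta N_j$, and
$$\sum_{j=i_0}^{i}(e_j+\log^2N_{j+1})\le O_\delta(1)+\delta\sum_{j\le i}(\lambda^j+1)\le O_\delta(1)+\delta\Bigl(\frac{\lambda}{\lambda-1}\lambda^i+i+1\Bigr).$$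
Since $\delta$ is arbitrary, the sum is $o(N_i)$. By telescoping $\sum_jD_j$,
$$\rho(N_i-N_{i_0})-(i-i_0)\le M_i\le\rho(N_i-N_{i_0}),$$
so $M_i=\rho N_i-O(i)$, and $o(N_i)$ is the same as $o(M_i)$. Also $\log N_{i+1}=o(M_i)$. Every $r\ge M_{i_0+1}$ lies in exactly one interval $[M_i,M_{i+1})$ with $i>i_0$, and $M_i\le r$ there. So (7) gives $K(B\upharpoonright r)\ge r-o(r)$.

Hence $\dim(B)\ge1$, and $K(B\upharpoonright r)\le r+O(\log r)$ gives $\dim(B)=1$. This proves Theorem 2(1). With $\alpha=1/2$, $\rho=\gamma=1/4$, $\lambda=2$ it proves Theorem 1: there is no $A$ with $\dim(A)=\mathrm{Dim}(A)=1/2$ that fails to compute a sequence of dimension 1. $\square$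

## 10. Use, rate of convergence, and Turing degrees

**Proof of Theorem 2(2), upper bound.** We count how much of $A$ is read. Let $M_i\le r<M_{i+1}$ with $i>i_0$. Then $B\upharpoonright r$ depends only on $A\upharpoonright N_{i+1}$. We have $N_{i+1}\le\lambda N_i+1$ and, by Step 3 of Section 9, $N_i\le(M_i+O(i))/\rho\le(r+O(\log r))/\rho$ for large $r$, because $i=O(\log N_i)=O(\log r)$. So the use is at most $(\lambda/\rho)r+O(\log r)$. Since $\alpha\le1$, we can choose rationals $\rho,\gamma\in(0,1)$ below $\alpha$ and $\lambda>1$ with $\lambda/\rho<1/\alpha+\epsilon$. Then the use is at most $\lfloor(1/\alpha+\epsilon)r\rfloor$ for almost all $r$, and $\dim(B)=1$ by part (1).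

**Proof of Theorem 2(2), optimality.** Let $\dim(A)=\mathrm{Dim}(A)=\alpha$, let $\dim(B)=1$, and let $B\upharpoonright r$ be computed from $A\upharpoonright u(r)$ by one fixed procedure given $r$. Then
$$r-o(r)\le K(B\upharpoonright r)\le K(A\upharpoonright u(r))+O(\log r).$$
If $u$ were bounded on infinitely many $r$, the right side would be $O(\log r)$ for these $r$, which is impossible. So $u(r)\to\infty$, and then $K(A\upharpoonright u(r))=\alpha u(r)+o(u(r))$. Hence $r-o(r)\le(\alpha+o(1))u(r)$, which gives $\liminf_ru(r)/r\ge1/\alpha$. $\square$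

**Proof of Theorem 2(3).** Inequality (7) holds without any hypothesis on the $e_j$. For $N_j\le n<n'\le N_{j+1}$ both $K(A\upharpoonright n')$ and $K(A\upharpoonright n)$ differ from $\alpha n'$ and $\alpha n$ by at most $E(N_{j+1})$ (note $n\ge N_j\ge2$), so $e_j\le2E(N_{j+1})$. Let $r\ge2$ and $M_i\le r<M_{i+1}$ with $i>i_0$. Since $M_i\ge1$ and $M_i=\rho N_i-O(i)$, we have $N_{i+1}=O(M_i)=O(r)$. There are $O(\log r)$ stages $j\le i$, because $N_i=O(r)$ grows geometrically and $\log r\ge1$. As $E$ is nondecreasing, each term of the sum in (7) is at most $2E(N_{i+1})+\log^2N_{i+1}$. So for a suitable $c$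
$$K(B\upharpoonright r)\ge r-c\log r\,\bigl(E(\lceil cr\rceil)+\log^2r\bigr).$$
For the finitely many $r\ge2$ below $M_{i_0+1}$ we increase $c$ until $c\ge r$. Then the right side is at most $r-c\log^3r\le0$, because $\log r\ge1$. $\square$

**Proof of Theorem 2(4).** For (a)$\Rightarrow$(b): if $\dim(X)=1$, then $\mathrm{Dim}(X)=1$ as well, since $\mathrm{Dim}(X)\le1$. For (b)$\Rightarrow$(c): by Section 2, $X$ satisfies $(H_\alpha)$ with $\alpha=\dim(X)$. For (c)$\Rightarrow$(a): choose positive rationals $\rho,\gamma<\alpha$, which lie in $(0,1)$ because $\alpha\le1$, take $\lambda=2$, and apply part (1) to $X$. The sequence $\Psi^X$ has dimension 1 and is computed by $X$, hence by $\mathbf d$. $\square$
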